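
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Restriction of Gorenstein projective modules to subgroups}


\begin{abstract}
Let $\Gamma'$ be a subgroup of a group $\Gamma$. We show that a Gorenstein
projective module over a group ring $R\Gamma$ need not be Gorenstein projective
over $R\Gamma'$. In our first example $R$ is a commutative algebra of dimension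
three over a field, $\Gamma$ is free abelian of countable rank and $\Gamma'=1$.
We then show that, for a suitable ring $R$, restriction does not preserve
Gorenstein projectivity whenever some finitely generated subgroup of $\Gamma$ has
an infinite orbit on $\Gamma/\Gamma'$; this covers $\Gamma=\mathbb Z$,
$\Gamma'=1$. If there is no such subgroup, then restriction preserves Gorenstein
flat modules and projectively coresolved Gorenstein flat modules over every ring
$R$, and it preserves Gorenstein projective modules under additional hypotheses on
$R\Gamma$. For Gorenstein projective modules without such hypotheses, the case in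
which there is no such subgroup and $\Gamma'$ has infinite index is left
undecided.
\end{abstract}

\section{The question and the results}

Rings are associative with identity, and modules are left modules unless stated
otherwise. A module $M$ over a ring $A$ is \emph{Gorenstein projective} if there
is an exact complex of projective $A$-modules
\[
P:\qquad \cdots\to P_1\to P_0\to P_{-1}\to\cdots
\]
such that $M\cong\operatorname{im}(P_0\to P_{-1})$ and such that
$\operatorname{Hom}_A(P,Q)$ is exact for every projective $A$-module $Q$. An exact
complex $P$ of projective modules with the latter property is called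
\emph{totally acyclic}.

Let $R$ be a ring, $\Gamma$ a group and $\Gamma'\le\Gamma$ a subgroup. The group
ring $R\Gamma$ is free as a module over $R\Gamma'$, so a projective
$R\Gamma$-module is projective over $R\Gamma'$. The following question is raised
in \cite{VG}: \emph{is every Gorenstein projective $R\Gamma$-module Gorenstein
projective over $R\Gamma'$?}

An exact complex $P$ of projective $R\Gamma$-modules restricts to an exact complex
of projective $R\Gamma'$-modules. What may be lost is the second condition, since
the test modules change from projective $R\Gamma$-modules to projective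
$R\Gamma'$-modules. The two kinds of test are compared by the adjunction
\[
\operatorname{Hom}_{R\Gamma'}(P,Q)\cong
\operatorname{Hom}_{R\Gamma}(P,\operatorname{Coind}Q),\qquad
\operatorname{Coind}Q=\operatorname{Hom}_{R\Gamma'}(R\Gamma,Q).
\]
If $[\Gamma:\Gamma']<\infty$, then $\operatorname{Coind}Q\cong
R\Gamma\otimes_{R\Gamma'}Q$ is projective over $R\Gamma$, and the answer is yes;
this case is recorded as known in \cite{VG}. If the index is infinite,
$\operatorname{Coind}Q$ consists of functions with arbitrary support, while the
induced module consists of those with finite support modulo $\Gamma'$. The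
question is whether a totally acyclic complex can notice the difference.

In some cases it cannot. For instance, if $\Gamma'=1$ and $R$ has finite left
global dimension, then any exact complex of projective $R$-modules has projective
images, because each image is an arbitrarily high syzygy; so the answer is again
yes. In general, however, the answer is no.

\begin{theorem}\label{thm:first}
Let $k$ be a field, $R=k[x,y]/(x,y)^2$, let $\Gamma$ be the free abelian group on
$t_1,t_2,\dots$, and let $\Gamma'=1$. There is a Gorenstein projective
$R\Gamma$-module $M$ with $\operatorname{Ext}^1_R(M,R)\ne0$. In particular, $M$ is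
not Gorenstein projective as an $R\Gamma'$-module.
\end{theorem}

For which pairs $(\Gamma,\Gamma')$ can a suitable ring $R$ make restriction fail?
For Gorenstein projective modules we give a sufficient condition on the pair. For
two related classes of modules the same condition is also necessary. An $A$-module
$M$ is \emph{Gorenstein flat} (respectively \emph{PGF}, or \emph{projectively
coresolved Gorenstein flat}) if $M\cong\operatorname{im}(P_0\to P_{-1})$ for an
exact complex $P$ of flat (respectively projective) $A$-modules such that
$I\otimes_AP$ is exact for every injective right $A$-module $I$. PGF modules are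
Gorenstein flat, and they are also Gorenstein projective by a theorem of
\v{S}aroch and \v{S}\v{t}ov\'{\i}\v{c}ek \cite[Theorem 4.4]{SS}; we use the latter
fact only in Corollary~\ref{cor:GP}(b). The relevant condition on the pair, whose
failure produces counterexamples, is
\begin{equation}\label{eq:star}
\tag{$*$}
\begin{minipage}{0.8\textwidth}
every finitely generated subgroup $H\le\Gamma$ has only finite orbits on
$\Gamma/\Gamma'$; that is, $[H:H\cap\gamma\Gamma'\gamma^{-1}]<\infty$ for all
$\gamma\in\Gamma$.
\end{minipage}
\end{equation}
It holds if $[\Gamma:\Gamma']<\infty$. If $\Gamma'$ is normal, every orbit of $H$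
on $\Gamma/\Gamma'$ is in bijection with the group $H\Gamma'/\Gamma'$, so
\eqref{eq:star} says that $\Gamma/\Gamma'$ is locally finite.

\begin{theorem}\label{thm:second}
For a subgroup $\Gamma'\le\Gamma$ the following are equivalent:
\begin{enumerate}
\item[\textup{(1)}] condition \eqref{eq:star} holds;
\item[\textup{(2)}] for every ring $R$, every PGF $R\Gamma$-module is PGF over
$R\Gamma'$;
\item[\textup{(3)}] for every ring $R$, every Gorenstein flat $R\Gamma$-module is
Gorenstein flat over $R\Gamma'$.
\end{enumerate}
Moreover, if \eqref{eq:star} fails, there are a ring $R$ and a finitely generated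
$R\Gamma$-module $M$ that is both Gorenstein projective and PGF over $R\Gamma$,
but over $R\Gamma'$ is neither Gorenstein projective nor Gorenstein flat.
\end{theorem}

\begin{corollary}\label{cor:GP}
\begin{enumerate}
\item[\textup{(a)}] If \eqref{eq:star} fails, then for some ring $R$ restriction
from $R\Gamma$ to $R\Gamma'$ does not preserve Gorenstein projectivity. In
particular, for every group $\Gamma$ that is not locally finite, for example
$\Gamma=\mathbb Z$, there is a ring $R$ for which restriction from $R\Gamma$ to
$R$ does not preserve Gorenstein projectivity.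
\item[\textup{(b)}] Suppose that \eqref{eq:star} holds and that one of the
following conditions is satisfied:
\begin{enumerate}
\item[\textup{(i)}] every injective right $R\Gamma$-module has finite flat
dimension;
\item[\textup{(ii)}] $R\Gamma$ is right coherent and every flat left
$R\Gamma$-module has finite projective dimension.
\end{enumerate}
Then every Gorenstein projective $R\Gamma$-module is Gorenstein projective over
$R\Gamma'$.
\end{enumerate}
\end{corollary}

\begin{remark}\label{rem:scope}
Theorem~\ref{thm:second} is an equivalence for PGF and for Gorenstein flat modules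
only. If \eqref{eq:star} holds, $[\Gamma:\Gamma']=\infty$, and nothing further is
assumed about $R\Gamma$, our results show preservation only for those Gorenstein
projective modules that are PGF. For Gorenstein projective modules that are not
known to be PGF, this case is left undecided here.
\end{remark}

Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:first} proves
Theorem~\ref{thm:first} by tensoring two complexes. Section~\ref{sec:Z} exhibits,
for $\Gamma=\mathbb Z$, an operator that distinguishes induced from coinduced
modules, and Section~\ref{sec:counter} turns it into the counterexamples of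
Theorem~\ref{thm:second}. Section~\ref{sec:pure} proves the positive part of that
theorem by a purity argument, and Section~\ref{sec:cor} proves
Corollary~\ref{cor:GP}.

\section{Complexes and coinduction}\label{sec:prelim}

For an exact complex $P$ of $A$-modules with differentials $d_n:P_n\to P_{n-1}$
put $M_n=\operatorname{im}d_n$. Thus $0\to M_{n+1}\to P_n\to M_n\to0$ is exact.

\begin{lemma}\label{lem:exttor}
Let $P$ be an exact complex of $A$-modules.
\begin{enumerate}
\item[\textup{(a)}] If all $P_n$ are projective, then for every $A$-module $Q$
\begin{equation}\label{eq:ext}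
\operatorname{Ext}^1_A(M_n,Q)\cong H^{n+1}(\operatorname{Hom}_A(P,Q)).
\end{equation}
\item[\textup{(b)}] If all $P_n$ are flat, then for every right $A$-module $I$
\begin{equation}\label{eq:tor}
\operatorname{Tor}_1^A(I,M_n)\cong
\ker\bigl(I\otimes_AM_{n+1}\to I\otimes_AP_n\bigr)\cong H_{n+1}(I\otimes_AP).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
Since $M_{n+1}\cong P_{n+1}/\operatorname{im}d_{n+2}$, maps $M_{n+1}\to Q$ are the
same as maps $f:P_{n+1}\to Q$ with $fd_{n+2}=0$, and those that extend to $P_n$
correspond to $f=gd_{n+1}$. As $\operatorname{Ext}^1_A(P_n,Q)=0$, the group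
$\operatorname{Ext}^1_A(M_n,Q)$ is the cokernel of
$\operatorname{Hom}_A(P_n,Q)\to\operatorname{Hom}_A(M_{n+1},Q)$, which gives (a).
For (b), the first isomorphism follows from $\operatorname{Tor}_1^A(I,P_n)=0$. For
the second, $I\otimes_AM_{n+1}$ is the cokernel of
$I\otimes_AP_{n+2}\to I\otimes_AP_{n+1}$, so the kernel of its map to
$I\otimes_AP_n$ is $H_{n+1}(I\otimes_AP)$.
\end{proof}

Consequently $\operatorname{Ext}^1_A(N,Q)=0$ if $N$ is Gorenstein projective and
$Q$ is projective, and $\operatorname{Tor}_1^A(I,N)=0$ if $N$ is Gorenstein flat
and $I$ is injective. These are the obstructions we shall use; they depend only on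
$N$, not on a choice of complex. Every $M_n$ in a totally acyclic complex is
Gorenstein projective, by a shift of the complex. To check total acyclicity of an
exact complex of projectives it suffices to test free modules $Q$, since a
projective module is a direct summand of a free one. Finally, projective (flat)
$R\Gamma$-modules restrict to projective (flat) $R\Gamma'$-modules, so
Lemma~\ref{lem:exttor} also applies to restricted complexes.

For an $R\Gamma'$-module $N'$ we write
\begin{equation}\label{eq:coind}
\begin{gathered}
\operatorname{Coind}N'=\{h:\Gamma\to N'\mid h(\gamma'\gamma)=\gamma'h(\gamma)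
\text{ for }\gamma'\in\Gamma',\ \gamma\in\Gamma\},\\
(gh)(\gamma)=h(\gamma g),\qquad (rh)(\gamma)=r\,h(\gamma)
\end{gathered}
\end{equation}
for $g\in\Gamma$, $r\in R$. This is $\operatorname{Hom}_{R\Gamma'}(R\Gamma,N')$ in
terms of values on $\Gamma$. Sending $u$ to the map
$p\mapsto(\gamma\mapsto u(\gamma p))$ gives an isomorphism, natural in the
$R\Gamma$-module $L$,
\begin{equation}\label{eq:adj}
\operatorname{Hom}_{R\Gamma'}(L,N')\cong
\operatorname{Hom}_{R\Gamma}(L,\operatorname{Coind}N').
\end{equation}
The map sending $g\otimes z\in R\Gamma\otimes_{R\Gamma'}N'$ to the function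
supported on $\Gamma'g^{-1}$ with $\gamma'g^{-1}\mapsto\gamma'z$ identifies the
induced module with the functions in $\operatorname{Coind}N'$ supported on
finitely many cosets $\Gamma'\gamma$. If the index is finite, this is all of
$\operatorname{Coind}N'$, as used in the introduction.

\section{A commutative counterexample}\label{sec:first}

The plan for Theorem~\ref{thm:first} is to start from an exact complex $C$ of
free $R$-modules that is \emph{not} totally acyclic, and to hide its defect from
free $R\Gamma$-modules by tensoring over $k$ with a free resolution $F$ of the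
trivial $k\Gamma$-module $k$. If we forget $\Gamma$, the factor $F$ is just $k$ up
to homotopy, so $C$ and its defect come back.

To see what $\Gamma$ must satisfy, try $\Gamma=\mathbb Z=\langle t\rangle$ and
$A=k\Gamma$. Then $F$ is $A\xrightarrow{\,t-1\,}A$, and
$\operatorname{Hom}_A(F,A)$ is again $A\xrightarrow{\,t-1\,}A$, now in
cohomological degrees $0$ and $1$. It is exact in degree $0$, but its cohomology
in degree $1$ is $k$. Accordingly
$\operatorname{Hom}_{R\Gamma}(C\otimes_kF,R\Gamma)$ is
$\operatorname{Hom}_R(C,R)$ up to homotopy and a shift by one, so the defect is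
still visible. For rank $m$ we shall find a single nonzero cohomology group, in
degree $m$: each new generator pushes the defect up by one degree. With infinitely
many generators it is pushed out altogether.

\subsection*{The complex over $R$}

Let $\mathfrak m=(x,y)\subset R$, so $\mathfrak m^2=0$ and $\mathfrak m\cong k^2$.
The sequence $0\to k^2\to R\to k\to0$ gives, after an identification of
$(k^2)^{(\mathbb N)}$ with $k^{(\mathbb N)}$, exact sequences
$0\to k^{(\mathbb N)}\to R^{(\mathbb N)}\to k^{(\mathbb N)}\to0$, which can be
spliced. Explicitly, let $C_n=R^{(\mathbb N)}$ for all $n\in\mathbb Z$, with basis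
$e_0,e_1,\dots$, and let
\[
d(e_{2i})=xe_i,\qquad d(e_{2i+1})=ye_i .
\]

\begin{lemma}\label{lem:C}
The complex $C$ is exact, and $\operatorname{Hom}_R(C,R)$ has nonzero cohomology
in every degree.
\end{lemma}

\begin{proof}
We have $d(\sum_jr_je_j)=\sum_i(r_{2i}x+r_{2i+1}y)e_i$. An expression $rx+sy$
depends only on the residues of $r,s$ in $R/\mathfrak m=k$, and it vanishes if and
only if $r,s\in\mathfrak m$. Hence $\ker d=\mathfrak mR^{(\mathbb N)}$. Since
every element of $\mathfrak m$ has the form $ax+by$ with $a,b\in k$, also
$\operatorname{im}d=\mathfrak mR^{(\mathbb N)}$.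

Define $f:R^{(\mathbb N)}\to R$ by $f(e_0)=y$ and $f(e_j)=0$ for $j>0$. Then
$fd=0$, because $d$ has image in $\mathfrak mR^{(\mathbb N)}$ and
$\mathfrak my=0$. If $f=gd$, then $y=f(e_0)=g(xe_0)=x\,g(e_0)\in kx$, which is
false. So $f$ represents a nonzero class in each degree.
\end{proof}

\subsection*{The complex over $A=k\Gamma$}

From now on $\Gamma$ is free abelian on $t_1,t_2,\dots$ and $A=k\Gamma$. Let
$K^{(m)}$ be the Koszul complex over $A$ on $t_1-1,\dots,t_m-1$: in degree $j$
it is free on symbols $e_S$, where $S$ runs through the $j$-element subsets of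
$\{1,\dots,m\}$, and
$\partial e_S=\sum_{s\in S}\pm(t_s-1)e_{S\setminus\{s\}}$ with the usual signs.
Let $F$ be the union $\bigcup_mK^{(m)}$, with $F_j$ free on the $j$-element
subsets of $\{1,2,\dots\}$ and $F_j=0$ for $j<0$.

\begin{lemma}\label{lem:koszul}
\begin{enumerate}
\item[\textup{(a)}] $F$ is a free resolution of the trivial $A$-module $k$.
\item[\textup{(b)}] For every free $A$-module $V$, the complex
$\operatorname{Hom}_A(F,V)$ is exact in all degrees.
\end{enumerate}
\end{lemma}

\begin{proof}
For an $A$-module $V$ put $V_m=V/(t_1-1,\dots,t_m-1)V$; in particular this defines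
$A_m$. The algebra $A_m$ is the group algebra of the free abelian group on
$t_{m+1},t_{m+2},\dots$, hence a domain; so $t_{m+1}-1$ acts injectively on $A_m$.
If $V$ is free over $A$, then $V_m$ is free over $A_m$, and $t_{m+1}-1$ acts
injectively on $V_m$. The basis elements $e_S$ with $m+1\notin S$ span the
subcomplex $K^{(m)}$ of $K^{(m+1)}$, and there is a degreewise split exact
sequence
\[
0\to K^{(m)}\to K^{(m+1)}\to K^{(m)}[1]\to0,
\]
where $K^{(m)}[1]_j=K^{(m)}_{j-1}$, with the differential of $K^{(m)}$ up to sign,
and the connecting map on homology is $\pm(t_{m+1}-1)$.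

\emph{Proof of \textup{(a)}.} We claim that $H_j(K^{(m)})$ is $A_m$ for $j=0$ and
$0$ otherwise. This is clear for $m=0$, where $K^{(0)}=A$. If it holds for $m$,
then the long exact sequence
\[
H_j(K^{(m)})\xrightarrow{\pm(t_{m+1}-1)}H_j(K^{(m)})\to H_j(K^{(m+1)})\to
H_{j-1}(K^{(m)})\xrightarrow{\pm(t_{m+1}-1)}H_{j-1}(K^{(m)})
\]
gives $H_0(K^{(m+1)})=A_{m+1}$ and
$H_1(K^{(m+1)})\cong\ker(t_{m+1}-1\mid A_m)=0$, and vanishing for $j\ge2$. Passing
to the union over $m$ gives (a), because $\varinjlim A_m=k$.

\emph{Proof of \textup{(b)}.} Let $V$ be free and put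
$D_{(m)}=\operatorname{Hom}_A(K^{(m)},V)$. We first show, by induction on $m$, that
\begin{equation}\label{eq:Dm}
H^j(D_{(m)})=0\ \text{ for }j\ne m,\qquad H^m(D_{(m)})\cong V_m
\end{equation}
as $A$-modules. For $m=0$ we have $D_{(0)}=V$ in degree $0$. Applying
$\operatorname{Hom}_A(-,V)$ to the split sequence above gives long exact sequences
\begin{multline*}
H^{j-1}(D_{(m)})\xrightarrow{\pm(t_{m+1}-1)}H^{j-1}(D_{(m)})\to
H^j(D_{(m+1)})\\
\to H^j(D_{(m)})\xrightarrow{\pm(t_{m+1}-1)}H^j(D_{(m)}).
\end{multline*}
By \eqref{eq:Dm} for $m$, the group $H^j(D_{(m+1)})$ vanishes for $j\ne m,m+1$.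
For $j=m$ it is $\ker(t_{m+1}-1\mid V_m)=0$, and for $j=m+1$ it is the cokernel
$V_{m+1}$ of $t_{m+1}-1$ on $V_m$. This proves \eqref{eq:Dm}.

It remains to pass to the limit. Let $z$ be a cocycle of degree $j$ in
$\operatorname{Hom}_A(F,V)$, and let $z_m\in D_{(m)}^j$ be its restriction to
$K^{(m)}$. Write $\partial^*$ for the differentials of all the complexes
$D_{(m)}$. For all $m\ge0$ with $m>j$ we construct $y_m\in D_{(m)}^{j-1}$ such that
$\partial^*y_m=z_m$ and $y_{m+1}$ restricts to $y_m$; together the $y_m$ define $y$
with $\partial^*y=z$. For the smallest such $m$, use $H^j(D_{(m)})=0$. Given $y_m$,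
choose $y'\in D_{(m+1)}^{j-1}$ with $\partial^*y'=z_{m+1}$, which is possible
because $m+1\ne j$. Then $y'|_{K^{(m)}}-y_m$ is a cocycle of degree $j-1\ne m$, so
by \eqref{eq:Dm} it equals $\partial^*w$ for some $w\in D_{(m)}^{j-2}$. As
$K^{(m)}_{j-2}$ is a direct summand of $K^{(m+1)}_{j-2}$, we can extend $w$ to
$\widetilde w\in D_{(m+1)}^{j-2}$. Put $y_{m+1}=y'-\partial^*\widetilde w$.
\end{proof}

\subsection*{The tensor product}

Let $P=C\otimes_kF$, that is, $P_n=\bigoplus_{i+j=n}C_i\otimes_kF_j$ with
$d(c\otimes b)=dc\otimes b+(-1)^ic\otimes\partial b$ for $c\in C_i$. This is a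
complex of free modules over $R\otimes_kA=R\Gamma$.

\begin{proof}[Proof of Theorem~\ref{thm:first}]
\emph{Over $R$.} By Lemma~\ref{lem:koszul}(a) the augmentation $F\to k$ is a
quasi-isomorphism of complexes of $k$-vector spaces, hence a homotopy equivalence
over $k$. Tensoring with $C$, we find that $P\to C$ is a homotopy equivalence of
complexes of $R$-modules. By Lemma~\ref{lem:C}, $P$ is exact, and
$H^n(\operatorname{Hom}_R(P,R))\cong H^n(\operatorname{Hom}_R(C,R))\ne0$ for all
$n$. By \eqref{eq:ext}, applied over $R$, we get
$\operatorname{Ext}^1_R(M_n,R)\ne0$ for all $n$. So no $M_n$ is Gorenstein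
projective over $R=R\Gamma'$.

\emph{Over $R\Gamma$.} It remains to show that $P$ is totally acyclic over
$R\Gamma$; then every $M_n$ is Gorenstein projective over $R\Gamma$, and we may
take $M=M_0$. Every free $R\Gamma$-module has the form $W=R\otimes_kV$ with $V$ a
free $A$-module. Put $D=\operatorname{Hom}_A(F,V)$ and
$E=\operatorname{Hom}_A(F,W)$, and let $\partial^*$ denote composition with
$\partial$ in both complexes. The module $F_j$ may have infinite rank, but
$\dim_kR<\infty$, so the natural map $R\otimes_kD\to E$ is an isomorphism of
complexes of $R$-modules. By Lemma~\ref{lem:koszul}(b), $D$ is an exact complex of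
$k$-vector spaces. Hence it has a $k$-linear contraction $s$, and
$\sigma=\operatorname{id}_R\otimes s$ is a contraction of $E$ by $R$-linear maps
$\sigma:E^{j+1}\to E^j$:
\[
\partial^*\sigma+\sigma\partial^*=\operatorname{id}.
\]
We transport $\sigma$ to $\operatorname{Hom}_{R\Gamma}(P,W)$. A homomorphism
$\varphi:P_n\to W$ is the same as a family of $R$-linear maps
$\varphi_j:C_{n-j}\to E^j$, $j\ge0$, where
$\varphi_j(c)(b)=\varphi(c\otimes b)$. The map $\delta\varphi=\varphi d$ on
$P_{n+1}$ has components
\[
(\delta\varphi)_j=\varphi_jd+(-1)^{n+1-j}\partial^*\varphi_{j-1},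
\]
where $\varphi_{-1}=0$. For $\varphi$ of degree $n$ define $\Sigma\varphi$ of
degree $n-1$ by $(\Sigma\varphi)_j=(-1)^{n-1-j}\sigma\varphi_{j+1}$ for $j\ge0$.
Then
\begin{align*}
(\delta\Sigma\varphi)_j&=(-1)^{n-1-j}\sigma\varphi_{j+1}d+\partial^*\sigma\varphi_j,\\
(\Sigma\delta\varphi)_j&=(-1)^{n-j}\sigma\varphi_{j+1}d+\sigma\partial^*\varphi_j
\end{align*}
(for $j=0$ the term $\partial^*\sigma\varphi_0$ is $0$, as $E^{-1}=0$), and the sum
is $\varphi_j$. So $\operatorname{Hom}_{R\Gamma}(P,W)$ is contractible, hence
exact.
\end{proof}

\section{The infinite cyclic group: one operator, two modules}\label{sec:Z}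

We turn to Theorem~\ref{thm:second}. Its counterexamples rest on a direct
comparison of induced and coinduced modules, which is already visible for
$\Gamma=\mathbb Z=\langle t\rangle$ and $\Gamma'=1$.

Let $k$ be a field and let $U$ be the $k[c]$-module with $k$-basis
$u_0,u_1,u_2,\dots$ and $cu_n=u_{n-1}$ for $n\ge1$, $cu_0=0$. Consider the operator
$\varphi=1-ct$.

\emph{On the induced module} $U\otimes_kk[t,t^{-1}]$, where $ct$ acts as
$c\otimes t$, the operator $\varphi$ is bijective. Indeed
$(ct)^{n+1}(u_n\otimes v)=0$, so the geometric series $\sum_m(ct)^m$ is a finite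
sum on each element, and it is inverse to $\varphi$.

\emph{On the coinduced module} of all functions $h:\Gamma\to U$, where
$(ct\,h)(t^n)=c\,h(t^{n+1})$, the operator $\varphi$ is not injective: put
\[
h(t^n)=u_n\ (n\ge0),\qquad h(t^n)=0\ (n<0).
\]
For $n\ge0$ we have $c\,h(t^{n+1})=cu_{n+1}=u_n=h(t^n)$; for $n=-1$ we have
$c\,h(1)=cu_0=0=h(t^{-1})$; for $n<-1$ both sides are $0$. So $\varphi h=0$.

The point is that $c$ kills each single vector after finitely many steps, yet an
infinite ray in the group can carry a string of vectors of growing nilpotency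
order. Two things are missing from a counterexample. First, $U$ must become part
of a \emph{projective} module; a triangular matrix ring does this. Second, we need
an exact complex of projectives whose Hom complex into $N$ detects whether
$\varphi$ is bijective on the part of $N$ coming from $U$, and detects nothing
else; a mapping cone will do this. For general $(\Gamma,\Gamma')$ we must also find
a ray. This is where the failure of \eqref{eq:star} enters.

\section{Counterexamples when $(*)$ fails}\label{sec:counter}

Throughout this section $H\le\Gamma$ is a finitely generated subgroup with an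
infinite orbit on $\Gamma/\Gamma'$, and $g_1,\dots,g_r$ is a finite symmetric
generating set of $H$.

\subsection*{A ray of cosets}

Join points $\omega$ and $g_i\omega$ of the infinite orbit by an edge, for all
$\omega$ and $i$. The resulting graph is infinite, connected because the $g_i$
generate $H$, and locally finite because there are finitely many $g_i$. By
K\"onig's lemma it contains an infinite path without repetitions. As the generating
set is symmetric, this gives pairwise distinct points $\omega_0,\omega_1,\dots$
and indices $i_1,i_2,\dots$ with $\omega_{n-1}=g_{i_n}\omega_n$ for $n\ge1$.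
Choose $x_0\in\omega_0$ and put $x_n=g_{i_n}^{-1}x_{n-1}$. Then
$\omega_n=x_n\Gamma'$, so
\begin{equation}\label{eq:ray}
x_{n-1}=g_{i_n}x_n\ (n\ge1),\qquad
\text{the cosets }\Gamma'x_0^{-1},\Gamma'x_1^{-1},\dots\text{ are pairwise distinct.}
\end{equation}
The example in Section~\ref{sec:Z} corresponds to $x_n=t^{-n}$ and $g_{i_n}=t$ for
all $n$.

\subsection*{The ring}

Let $k$ be a field, $T_0=k\langle c_1,\dots,c_r\rangle$ the free algebra, and
$T=T_0\otimes_kk[\varepsilon]/(\varepsilon^2)$. Let $U$ be the $T$-module with
$k$-basis $u_0,u_1,\dots$ on which $\varepsilon$ acts as $0$ and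
\[
c_iu_n=\begin{cases}u_{n-1}&\text{if }n\ge1\text{ and }i=i_n,\\
0&\text{otherwise.}\end{cases}
\]
There is one variable $c_i$ for each generator, so that $U$ remembers which
generator is used at each step of the ray. Put
\[
R=\begin{pmatrix}T&U\\0&k\end{pmatrix},\qquad
e=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad f=1-e .
\]
Then $eRe=T$, $eRf=U$ and $fRe=0$. Hence
\[
R\Gamma e=eR\Gamma e=T\Gamma,\qquad eR\Gamma f=U\otimes_kk\Gamma,
\]
and similarly for $\Gamma'$. In particular, $R\Gamma'f$ is a projective
$R\Gamma'$-module with $e(R\Gamma'f)=U\otimes_kk\Gamma'$.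

\subsection*{The complex}

In $T\Gamma=T\otimes_kk\Gamma$ let
\[
\nu=\sum_{i=1}^rc_i\otimes g_i,\qquad \varphi=1-\nu .
\]
Let $P_n=(R\Gamma e)^2$ for all $n\in\mathbb Z$, with the $R\Gamma$-linear
differential
\[
d(a,b)=(a\varepsilon,\ a\varphi-b\varepsilon).
\]
Since $\varepsilon$ is central in $T\Gamma$ and $\varepsilon^2=0$, we get
$d^2(a,b)=(a\varepsilon^2,\ a\varepsilon\varphi-a\varphi\varepsilon+b\varepsilon^2)=0$.
This is, up to signs, the mapping cone of right multiplication by $\varphi$ on the
periodic complex with differential $\varepsilon$. The elements $(0,b)$ form a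
subcomplex; this subcomplex and the quotient are $T\Gamma$ in each degree, with
differential $-\varepsilon$ and $\varepsilon$ respectively. They are exact because
$T\Gamma$ is free over $k[\varepsilon]/(\varepsilon^2)$. Hence $P$ is an exact
complex of finitely generated projective $R\Gamma$-modules. All its modules $M_n$
equal one finitely generated module $M=\operatorname{im}d$.

\begin{lemma}\label{lem:detect}
Let $N$ be an $R\Gamma$-module.
\begin{enumerate}
\item[\textup{(a)}] $\operatorname{Hom}_{R\Gamma}(P,N)$ is isomorphic to the
complex with $(eN)^2$ in each degree and differential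
$\delta(p,q)=(\varepsilon p+\varphi q,\,-\varepsilon q)$. In particular, it
depends only on the $T\Gamma$-module $eN$, and additively so.
\item[\textup{(b)}] If $\ker\varepsilon=\operatorname{im}\varepsilon$ on $eN$, this
complex is exact.
\item[\textup{(c)}] If $\varepsilon=0$ on $eN$, its cohomology in each degree is
$\ker(\varphi|_{eN})\oplus\operatorname{coker}(\varphi|_{eN})$.
\end{enumerate}
\end{lemma}

\begin{proof}
A homomorphism $u:(R\Gamma e)^2\to N$ is determined by $p=u(e,0)$ and $q=u(0,e)$,
which may be any elements of $eN$. Since $d(e,0)=(\varepsilon,\varphi)$ and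
$d(0,e)=(0,-\varepsilon)$, the pair belonging to $ud$ is
$(\varepsilon p+\varphi q,-\varepsilon q)$. This is (a). For (b), the elements
$(p,0)$ form a subcomplex; it and the quotient are $eN$ with differential
$\pm\varepsilon$, hence exact. If $\varepsilon=0$, then $\delta(p,q)=(\varphi q,0)$,
which gives (c).
\end{proof}

Parts (b) and (c) apply equally to the complex
$\bigl((Z)^2,\delta\bigr)$ formed from any $T\Gamma$-module $Z$ in place of $eN$,
and so to each summand of a decomposition of $eN$.

\subsection*{Over $R\Gamma$}

\begin{proposition}\label{prop:GPF}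
The complex $P$ is totally acyclic over $R\Gamma$, and $I\otimes_{R\Gamma}P$ is
exact for every injective right $R\Gamma$-module $I$. So $M$ is Gorenstein
projective and PGF over $R\Gamma$.
\end{proposition}

\begin{proof}
Let $N=(R\Gamma)^{(S)}$ for a set $S$. As a $T\Gamma$-module,
$eN=(T\Gamma)^{(S)}\oplus(U\otimes_kV)$ with $V=(k\Gamma)^{(S)}$. On the first
summand $\ker\varepsilon=\operatorname{im}\varepsilon$, and
Lemma~\ref{lem:detect}(b) applies. On the second, $\varepsilon=0$. There
$\nu^{n+1}(u_n\otimes v)=0$, because any product of $n+1$ of the $c_i$ kills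
$u_n$. Thus $\nu$ is locally nilpotent, $\varphi=1-\nu$ is bijective with inverse
$\sum_m\nu^m$, and Lemma~\ref{lem:detect}(c) gives cohomology $0$. So
$\operatorname{Hom}_{R\Gamma}(P,N)$ is exact for every free module $N$.

Write $(-)^*=\operatorname{Hom}_k(-,k)$, and let $I$ be an injective right
$R\Gamma$-module. Choose a surjection $L\to I^*$ from a free left module $L$. Then
$I\subseteq I^{**}\subseteq L^*$, and $I$ is a direct summand of $L^*$ because it
is injective. The natural map
$L^*\otimes_{R\Gamma}P_n\to\operatorname{Hom}_{R\Gamma}(P_n,L)^*$,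
$\lambda\otimes p\mapsto(u\mapsto\lambda(u(p)))$, is an isomorphism, since $P_n$ is
finitely generated projective. Hence
$L^*\otimes_{R\Gamma}P\cong\operatorname{Hom}_{R\Gamma}(P,L)^*$ is exact, and so is
its direct summand $I\otimes_{R\Gamma}P$.
\end{proof}

\subsection*{Over $R\Gamma'$}

Let $N'$ be an $R\Gamma'$-module. By \eqref{eq:adj},
$\operatorname{Hom}_{R\Gamma'}(P,N')\cong
\operatorname{Hom}_{R\Gamma}(P,\operatorname{Coind}N')$, and
$e\operatorname{Coind}N'=\operatorname{Coind}(eN')$, by which we mean the functions
in \eqref{eq:coind} with values in the $T\Gamma'$-module $eN'$.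

\begin{lemma}\label{lem:h}
There is a nonzero $h\in\operatorname{Coind}(U\otimes_kk\Gamma')$ with
$\varphi h=0$.
\end{lemma}

\begin{proof}
Define
\[
h(\gamma'x_n^{-1})=u_n\otimes\gamma'\quad(\gamma'\in\Gamma',\ n\ge0),\qquad
h=0\text{ elsewhere.}
\]
This is well defined because the cosets $\Gamma'x_n^{-1}$ are pairwise distinct,
and it satisfies $h(\gamma'\gamma)=\gamma'h(\gamma)$. We must show $\nu h=h$, that
is, $\sum_ic_ih(\gamma g_i)=h(\gamma)$ for all $\gamma\in\Gamma$.

Suppose $c_ih(\gamma g_i)\ne0$. Then $\gamma g_i=\gamma'x_n^{-1}$ for some
$\gamma'\in\Gamma'$, with $n\ge1$ and $i=i_n$, so by \eqref{eq:ray}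
$\gamma=\gamma'(g_{i_n}x_n)^{-1}=\gamma'x_{n-1}^{-1}$. Hence if $\gamma$ lies in no
coset $\Gamma'x_m^{-1}$, both sides of the equation vanish. If
$\gamma=\gamma'x_m^{-1}$, then by distinctness of the cosets only $n=m+1$ is
possible, so only the term $i=i_{m+1}$ can contribute. By \eqref{eq:ray},
$\gamma g_{i_{m+1}}=\gamma'x_m^{-1}g_{i_{m+1}}=\gamma'x_{m+1}^{-1}$, and this term
is $c_{i_{m+1}}u_{m+1}\otimes\gamma'=u_m\otimes\gamma'=h(\gamma)$.
\end{proof}

\begin{proposition}\label{prop:notGPF}
Over $R\Gamma'$ the module $M$ is neither Gorenstein projective nor Gorenstein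
flat.
\end{proposition}

\begin{proof}
Let $N'=R\Gamma'f$, which is projective, with $eN'=U\otimes_kk\Gamma'$. Since
$\varepsilon=0$ on $\operatorname{Coind}(eN')$, Lemmas~\ref{lem:detect}(c)
and~\ref{lem:h} show that $\operatorname{Hom}_{R\Gamma'}(P,R\Gamma'f)$ has nonzero
cohomology in every degree. By \eqref{eq:ext} over $R\Gamma'$,
$\operatorname{Ext}^1_{R\Gamma'}(M,R\Gamma'f)\ne0$, so $M$ is not Gorenstein
projective.

Let $I'=(R\Gamma'f)^*$. It is an injective right $R\Gamma'$-module, because
$\operatorname{Hom}_{R\Gamma'}(-,I')\cong(-\otimes_{R\Gamma'}R\Gamma'f)^*$ is an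
exact functor. We have
$(I'\otimes_{R\Gamma'}P)^*\cong\operatorname{Hom}_{R\Gamma'}(P,I'^*)$, where
$I'^*=(R\Gamma'f)^{**}$ contains $R\Gamma'f$ as an $R\Gamma'$-submodule, and
$eI'^*=(U\otimes_kk\Gamma')^{**}$ is again killed by $\varepsilon$. The function
$h$ of Lemma~\ref{lem:h}, viewed in $\operatorname{Coind}(eI'^*)$, is a nonzero
element of $\ker\varphi$. By Lemma~\ref{lem:detect}(c),
$\operatorname{Hom}_{R\Gamma'}(P,I'^*)$ has nonzero cohomology in every degree, so
$I'\otimes_{R\Gamma'}P$ has nonzero homology in every degree. By \eqref{eq:tor},
$\operatorname{Tor}_1^{R\Gamma'}(I',M)\ne0$, so $M$ is not Gorenstein flat.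
\end{proof}

Propositions~\ref{prop:GPF} and~\ref{prop:notGPF} prove the final assertion of
Theorem~\ref{thm:second}. Since PGF modules are Gorenstein flat, they also show
that (2) and (3) of that theorem each imply (1).

\section{Purity: the case in which $(*)$ holds}\label{sec:pure}

We now prove that (1) implies (2) and (3) in Theorem~\ref{thm:second}. Let $I$ be
an injective right $R\Gamma'$-module and $P$ a complex of $R\Gamma$-modules. Then
\[
I\otimes_{R\Gamma'}P\cong X\otimes_{R\Gamma}P,\qquad
X=I\otimes_{R\Gamma'}R\Gamma .
\]
The induced module $X$ need not be injective, but it lies in the injective right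
$R\Gamma$-module $Y=\operatorname{Hom}_{R\Gamma'}(R\Gamma,I)$ (homomorphisms of
right $R\Gamma'$-modules); $Y$ is injective since
$\operatorname{Hom}_{R\Gamma}(-,Y)\cong\operatorname{Hom}_{R\Gamma'}(-,I)$ is
exact. We would like to pass from $Y$ to $X$. For this it is enough that $X$ is
pure in $Y$. Recall that a submodule $X$ of a right $A$-module $Y$ is \emph{pure}
if $X\otimes_AN\to Y\otimes_AN$ is injective for every left $A$-module $N$.

Concretely,
\begin{gather*}
Y=\{h:\Gamma\to I\mid h(\gamma\gamma')=h(\gamma)\gamma'\text{ for }
\gamma\in\Gamma,\ \gamma'\in\Gamma'\},\\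
(hg)(\gamma)=h(g\gamma),\qquad (hr)(\gamma)=h(\gamma)r .
\end{gather*}
We send $z\otimes g\in X$ to the function supported on $g^{-1}\Gamma'$ with
$g^{-1}\gamma'\mapsto z\gamma'$. This respects the relations
$z\gamma_0'\otimes g=z\otimes\gamma_0'g$, since both sides give
$g^{-1}\gamma'\mapsto z\gamma_0'\gamma'$. It is right $R\Gamma$-linear: it is
compatible with $\Gamma$, since $z\otimes gg'$ gives
$g'^{-1}g^{-1}\gamma'\mapsto z\gamma'$, and with $R$, since elements of $R$ commute
with elements of $\Gamma'$. As $R\Gamma$ is free over $R\Gamma'$ on representatives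
of the cosets $\Gamma'g$, the map identifies $X$ with the submodule of those
$h\in Y$ that are supported on finitely many cosets in $\Gamma/\Gamma'$.

\begin{lemma}\label{lem:pure}
If \eqref{eq:star} holds, then $X$ is pure in $Y$ over $R\Gamma$.
\end{lemma}

\begin{proof}
The idea is that, over $RH$ with $H$ finitely generated, $X\subseteq Y$ is the
inclusion of a direct sum in a product, and that finitely presented modules only
see such $H$.

Let $H\le\Gamma$ be finitely generated. For an $H$-orbit
$O\subseteq\Gamma/\Gamma'$ let $Y_O\subseteq Y$ be the set of functions supported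
on the union of the cosets in $O$. The support of $hg$ is $g^{-1}$ times the
support of $h$, so $Y_O$ is an $RH$-submodule, and $Y=\prod_OY_O$. All orbits $O$
are finite by \eqref{eq:star}, so a function has finite support modulo $\Gamma'$ if
and only if it is supported on finitely many orbits: $X=\bigoplus_OY_O$. For every
left $RH$-module $N_0$ the composite
\[
\Bigl(\bigoplus_OY_O\Bigr)\otimes_{RH}N_0\to
\Bigl(\prod_OY_O\Bigr)\otimes_{RH}N_0\to\prod_O\bigl(Y_O\otimes_{RH}N_0\bigr)
\]
is the inclusion of the direct sum of the modules $Y_O\otimes_{RH}N_0$ in their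
product. Hence $X\otimes_{RH}N_0\to Y\otimes_{RH}N_0$ is injective.

A finitely presented $R\Gamma$-module $N$ is the cokernel of a finite matrix over
$R\Gamma$. The entries of the matrix lie in $RH$ for some finitely generated
$H\le\Gamma$, so $N\cong R\Gamma\otimes_{RH}N_0$, where $N_0$ is the cokernel of
the same matrix over $RH$. Thus $X\otimes_{R\Gamma}N\cong X\otimes_{RH}N_0$ injects
into $Y\otimes_{RH}N_0\cong Y\otimes_{R\Gamma}N$. An arbitrary module is a filtered
colimit of finitely presented ones; tensor products commute with filtered
colimits, and these preserve injectivity.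
\end{proof}

\begin{remark}
Without \eqref{eq:star} the lemma can fail. For $R=I=k$ a field,
$\Gamma=\langle t\rangle\cong\mathbb Z$ and $\Gamma'=1$, let $y\in Y$ be the
function with $y(t^n)=1$ for $n\le0$ and $y(t^n)=0$ for $n>0$. Then $y(1-t)$ is the
function $\delta$ with value $1$ at $t^0$ and $0$ elsewhere, so
$\delta\in X\cap Y(1-t)$. But $\delta\notin X(1-t)$, since the values of a function
in $X(1-t)$ add up to $0$. Hence $X\otimes_{k\Gamma}N\to Y\otimes_{k\Gamma}N$ is
not injective for $N=k\Gamma/k\Gamma(1-t)$.
\end{remark}

\begin{proof}[Proof that \textup{(1)} implies \textup{(2)} and \textup{(3)} in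
Theorem~\ref{thm:second}]
Let $P$ be an exact complex of flat (respectively projective) $R\Gamma$-modules
such that $J\otimes_{R\Gamma}P$ is exact for all injective right $R\Gamma$-modules
$J$. Over $R\Gamma'$ it is still an exact complex of flat (respectively projective)
modules. Let $I$, $X$, $Y$ be as above. We must show that $X\otimes_{R\Gamma}P$ is
exact. Consider the commutative square of tensor products over $R\Gamma$
\[
\begin{array}{ccc}
X\otimes M_{n+1}&\longrightarrow&X\otimes P_n\\
\downarrow&&\downarrow\\
Y\otimes M_{n+1}&\longrightarrow&Y\otimes P_n .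
\end{array}
\]
The left vertical map is injective by Lemma~\ref{lem:pure}. The bottom map is
injective by \eqref{eq:tor}, because $Y$ is injective and so $Y\otimes P$ is exact.
Hence the top map is injective for every $n$, and $X\otimes_{R\Gamma}P$ is exact by
\eqref{eq:tor}.
\end{proof}

This completes the proof of Theorem~\ref{thm:second}.

\section{Consequences for Gorenstein projective modules}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:GP}]
(a) The first statement is contained in Theorem~\ref{thm:second}. For $\Gamma'=1$,
condition \eqref{eq:star} says that $\Gamma$ is locally finite.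

(b) Put $A=R\Gamma$. Let $P$ be a totally acyclic complex over $A$ and $I$ an
injective right $A$-module. We show that $I\otimes_AP$ is exact.

In case (i), we show by induction on the flat dimension that $J\otimes_AP$ is exact
for every right $A$-module $J$ of finite flat dimension. This is clear if $J$ is
flat. Otherwise choose an exact sequence $0\to K\to G\to J\to0$ with $G$ flat and
$K$ of smaller flat dimension. As the $P_n$ are flat,
$0\to K\otimes_AP\to G\otimes_AP\to J\otimes_AP\to0$ is an exact sequence of
complexes. Its first two terms are exact complexes, hence so is the third.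

In case (ii), let $(-)^+=\operatorname{Hom}_{\mathbb Z}(-,\mathbb Q/\mathbb Z)$. We
first recall why $I^+$ is flat. A finitely presented right module $N$ over the
right coherent ring $A$ has a resolution by finitely generated free modules. For a
finitely generated free right module $G$ there is a natural isomorphism
$G\otimes_AI^+\cong\operatorname{Hom}_A(G,I)^+$. Applying it to the resolution, we
get $\operatorname{Tor}^A_1(N,I^+)\cong\operatorname{Ext}^1_A(N,I)^+=0$. As every
right module is a filtered colimit of finitely presented ones, $I^+$ is flat. By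
hypothesis it has finite projective dimension. Now
$\operatorname{Hom}_A(P,Q)$ is exact for every $Q$ of finite projective dimension,
by induction on that dimension: for projective $Q$ this is total acyclicity, and
otherwise an exact sequence $0\to K\to G\to Q\to0$ with $G$ projective and $K$ of
smaller projective dimension gives an exact sequence of complexes
$0\to\operatorname{Hom}_A(P,K)\to\operatorname{Hom}_A(P,G)\to
\operatorname{Hom}_A(P,Q)\to0$, because the $P_n$ are projective. Hence
$(I\otimes_AP)^+\cong\operatorname{Hom}_A(P,I^+)$ is exact. Since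
$\mathbb Q/\mathbb Z$ is an injective cogenerator, $I\otimes_AP$ is exact.

In both cases, every Gorenstein projective $R\Gamma$-module is PGF. By
Theorem~\ref{thm:second} it is PGF over $R\Gamma'$, hence Gorenstein projective
over $R\Gamma'$ by \cite[Theorem 4.4]{SS}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{VG}
\emph{Virtual Gorensteinness over group algebras},
\url{https://projecteuclid.org/journals/kyoto-journal-of-mathematics/volume-55/issue-1/Virtual-Gorensteinness-over-group-algebras/10.1215/21562261-2848133.pdf},
doi:10.1215/21562261-2848133.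

\bibitem{SS}
\v{S}aroch and \v{S}\v{t}ov\'{\i}\v{c}ek,
\emph{Singular compactness and definability for $\Sigma$-cotorsion and Gorenstein
modules}, Selecta Math. \textbf{26} (2020).

\end{thebibliography}

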